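\title{A sharp minimum degree condition for disjoint chorded cycles}

\begin{abstract}
We prove that every graph with $n\ge 4k$ vertices and minimum degree at least $\frac{3k}{2}+\frac n4$ contains $k$ vertex-disjoint chorded cycles. For $4k\le n\le 6k-4$ this was conjectured by Molla, Santana and Yeager. Together with a theorem of Finkel and two families of complete multipartite graphs, it determines, for every $n\ge 4k$, the least minimum degree that forces $k$ disjoint chorded cycles: it is $\min\{\lceil (6k+n)/4\rceil,\,3k\}$. The proof is an induction on $n-4k$ that starts from Kawarabayashi's theorem on $K_4^-$-factors; its main step is a weighted counting and exchange argument that extends $k-1$ disjoint chorded cycles missing five vertices to $k$ disjoint chorded cycles.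
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, $\delta(G)$ is the minimum degree of $G$, and \emph{disjoint} means vertex-disjoint. A \emph{chord} of a cycle $C$ of $G$ is an edge of $G$ joining two vertices of $C$ that are not consecutive on $C$. A \emph{chorded cycle} is a cycle together with at least one chord. We ask how large the minimum degree of an $n$-vertex graph must be to force $k$ disjoint chorded cycles.

The smallest chorded cycle is $K_4^-$, the complete graph on four vertices minus an edge, so the question makes sense only for $n\ge 4k$. For $k\ge 1$ and $n\ge 4k$ let $D(n,k)$ be the least integer $d$ such that every $n$-vertex graph with minimum degree at least $d$ has $k$ disjoint chorded cycles; the value $d=n-1$ has this property, so $D(n,k)$ exists. For $k=1$ we have $D(n,1)=3$: minimum degree $3$ forces a chorded cycle (Lemma~\ref{lem:sparse}), and the $n$-cycle has minimum degree $2$ and no chord.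

For larger $k$ the two ends of the range of $n$ behave differently. When $n$ is large, the obstacle is bipartite. A cycle in a bipartite graph has even length, and a chord of a $4$-cycle would create a triangle; so a chorded cycle in a bipartite graph has at least six vertices, at least three on each side. Hence $K_{3k-1,\,n-3k+1}$ has at most $k-1$ disjoint chorded cycles, and for $n\ge 6k-2$ its minimum degree is $3k-1$. One more is enough for all $n$.

\begin{theorem}[Finkel; see \cite{DCC}]\label{thm:finkel}
If $k\ge1$, $n\ge 4k$ and $G$ is an $n$-vertex graph with $\delta(G)\ge 3k$, then $G$ contains $k$ disjoint chorded cycles.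
\end{theorem}

At the other end, $n=4k$, every cycle of the family must have four vertices, and a smaller degree suffices.

\begin{theorem}[Kawarabayashi \cite{Kaw}]\label{thm:kaw}
If $G$ has $4k$ vertices and $\delta(G)\ge 5k/2$, then $V(G)$ can be partitioned into $k$ sets, each inducing a graph that contains $K_4^-$.
\end{theorem}

In between, Molla, Santana and Yeager showed that an $n$-vertex graph with $n\ge 4k$ and minimum degree $3k-1$ that has no $k$ disjoint chorded cycles must satisfy $n\ge 6k-3$. So the threshold moves from about $5k/2$ at $n=4k$ to $3k$ near $n=6k$. The linear function of $n$ with these two values is $\frac{3k}2+\frac n4$, and it equals $3k-1$ at $n=6k-4$. This is the bound in the following conjecture, which we take from \cite{DCC}.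

\medskip
\noindent\textbf{Conjecture} (Molla, Santana and Yeager)\textbf{.} \emph{For all $k\ge1$, if $G$ is an $n$-vertex graph with $4k\le n\le 6k-4$ and $\delta(G)\ge\frac{3k}2+\frac n4$, then $G$ contains $k$ disjoint chorded cycles.}
\medskip

We prove the conjecture. The restriction $n\le 6k-4$ is not needed, and dropping it is what makes an induction possible.

\begin{theorem}\label{thm:main}
Let $k\ge1$ and $n\ge 4k$, and let $G$ be an $n$-vertex graph with $\delta(G)\ge\frac{3k}2+\frac n4$, that is, $4\delta(G)\ge 6k+n$. Then $G$ contains $k$ disjoint chorded cycles.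
\end{theorem}

\begin{theorem}\label{thm:sharp}
For $k\ge1$ and $n\ge 4k$,
\[
D(n,k)=\min\Bigl\{\Bigl\lceil\frac{6k+n}4\Bigr\rceil,\;3k\Bigr\}.
\]
This equals $\lceil\frac{6k+n}4\rceil$ for $4k\le n\le 6k-3$, and $3k$ for $n\ge 6k-3$. In particular, the conjectured bound is best possible for every $n$ in its range.
\end{theorem}

Section~\ref{sec:lower} derives Theorem~\ref{thm:sharp} from Theorem~\ref{thm:main}; the examples there explain where the expression $6k+n$ comes from. After some facts on four-vertex chorded cycles (Section~\ref{sec:diamonds}), Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:kaw} and two propositions. The first, which extends $k-1$ disjoint chorded cycles to $k$, is proved in Sections~\ref{sec:method}--\ref{sec:c4}; the second, which concerns $n=4k+1$, in Section~\ref{sec:odd}. Theorem~\ref{thm:finkel} is used only for the upper bound $3k$ in Theorem~\ref{thm:sharp}.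

\section{Complete multipartite graphs and the lower bound}\label{sec:lower}

To interpolate between the two ends, add a small third part to a balanced complete bipartite graph. Let $G=K_{a,b,b}$ with $0\le a\le b$ and $b\ge1$, and let $A$ be the part of size $a$. Then $n=a+2b$ and $\delta(G)=a+b$, so $a=2\delta(G)-n$. A chorded cycle that avoids $A$ lies in a bipartite graph and has at least six vertices; every other chorded cycle has at least four. If $t$ of $k$ disjoint chorded cycles meet $A$, then $t\le a$, and the cycles use at least $4t+6(k-t)\ge 6k-2a$ vertices. So $k$ disjoint chorded cycles can exist only if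
\begin{equation}\label{eq:tripartite}
6k-2a\le n,\qquad\text{that is,}\qquad 4\delta(G)\ge 6k+n .
\end{equation}
This is the condition of Theorem~\ref{thm:main}. It remains to see that the parameters can be chosen for every $n$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:main}]
Theorems~\ref{thm:main} and~\ref{thm:finkel} give $D(n,k)\le\min\{\lceil\frac{6k+n}4\rceil,3k\}$. For $n\le 6k-4$ we have $\lceil\frac{6k+n}4\rceil\le 3k-1$; for $n=6k-3$ we have $\lceil\frac{12k-3}4\rceil=3k$; and for $n\ge 6k-3$ the ceiling is at least $3k$. This gives the second statement. For the lower bound we need an $n$-vertex graph without $k$ disjoint chorded cycles whose minimum degree is one less than the claimed value. For $n\ge 6k-2$ this is the graph $K_{3k-1,\,n-3k+1}$ of the introduction.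

Let $4k\le n\le 6k-3$ and $\delta_0=\lceil\frac{6k+n}4\rceil-1$. Write $4\delta_0=6k+n-j$ with $1\le j\le4$, and put
\[
a=2\delta_0-n=\frac{6k-n-j}2,\qquad b=n-\delta_0 ,
\]
so that $a+2b=n$ and $a+b=\delta_0$. We check $a\ge0$. If $n\le 6k-4$, then $6k-n\ge4\ge j$. If $n=6k-3$, then $4$ divides $12k-3-j$, so $j=1$ and $a=1$. Next, $k\le n/4$ gives $\delta_0<\frac{6k+n}4\le\frac{5n}8<\frac{2n}3$, so $3\delta_0<2n$, which is $a<b$. Thus $K_{a,b,b}$ has $n$ vertices and minimum degree $\delta_0$, and $4\delta_0<6k+n$. By \eqref{eq:tripartite} it has no $k$ disjoint chorded cycles.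
\end{proof}

For $k=3$ and $n=12,13,14,15$ the construction gives $K_{2,5,5}$, $K_{1,6,6}$, $K_{7,7}$ and $K_{1,7,7}$; the theorem gives $D(n,3)=8$ for $12\le n\le14$ and $D(n,3)=9$ for $n\ge15$.

\section{Diamonds}\label{sec:diamonds}

We write $v\sim w$ if $v$ and $w$ are adjacent. For disjoint vertex sets $A,B$, let $e(A,B)$ be the number of edges between them; $N_A(v)$ is the set of neighbors of $v$ in $A$, and $d_A(v)=|N_A(v)|$. We write $A\cup v$, $A\setminus v$ and $e(v,A)$ for $A\cup\{v\}$, $A\setminus\{v\}$ and $e(\{v\},A)$. A vertex is \emph{complete} to $A$ if it is adjacent to every vertex of $A$. A pair $tc$ of nonadjacent vertices is \emph{missing}, and we say that $t$ and $c$ \emph{miss} each other. A vertex set \emph{contains} a graph if the subgraph it induces has that graph as a subgraph, not necessarily induced.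

A \emph{diamond} is a set of four vertices inducing at least five edges. These are exactly the $4$-sets that contain $K_4^-$, that is, a chorded cycle. A \emph{triple} is a set of three vertices inducing at least two edges, that is, containing the three-vertex path $P_3$. Deleting a vertex from a diamond leaves a triple. A \emph{paw} is a triangle together with a fourth vertex joined to one of its vertices.

Most diamonds below are written in the form $\langle x,x'\,|\,y,y'\rangle$. This symbol denotes the set $\{x,x',y,y'\}$ and asserts that $x\sim x'$ and that $y$ and $y'$ are complete to $\{x,x'\}$; these are five edges. Two other ways to count five edges are used without comment: a triangle and a vertex with two neighbors in it form a diamond, and so do two disjoint edges with three edges between them.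

\begin{lemma}\label{lem:sparse}
\textup{(a)} A nonempty graph with minimum degree at least $3$ has a chorded cycle. Hence, if a nonempty vertex set $A$ contains no chorded cycle, then some $v\in A$ has $d_A(v)\le2$.
\textup{(b)} A graph with five vertices and at least seven edges has a chorded cycle.
\end{lemma}

\begin{proof}
(a) Let $v$ be an end of a longest path. All neighbors of $v$ lie on the path. The farthest one closes a cycle through $v$, and a neighbor other than the nearest and the farthest gives a chord. (b) If a vertex has degree at most $2$, the other four vertices form a diamond. Otherwise (a) applies.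
\end{proof}

\begin{lemma}\label{lem:triple}
Let $F$ be a triple.
\textup{(a)} If $x\notin F$ is complete to $F$, then $F\cup x$ is a diamond.
\textup{(b)} If $x,x'\notin F$ are adjacent and each has at least two neighbors in $F$, then $F\cup\{x,x'\}$ contains a diamond.
\end{lemma}

\begin{proof}
(a) There are at least $2+3$ edges. (b) Let $aba'$ be a path on $F$. If neither $x$ nor $x'$ is adjacent to $b$, then $\langle x,x'\,|\,a,a'\rangle$ is a diamond. Otherwise
\[
e(\{x,x'\},\{a,b\})+e(\{x,x'\},\{b,a'\})=e(\{x,x'\},F)+e(\{x,x'\},b)\ge5 ,
\]
so there are three edges between the edge $xx'$ and one of the edges $ab$, $ba'$.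
\end{proof}

A diamond called $C$ is always labeled $C=\langle c_1,c_2\,|\,c_3,c_4\rangle$: all pairs except possibly $c_3c_4$ are adjacent. We call $c_1,c_2$ the \emph{spine} and $c_3,c_4$ the \emph{tips}. The two spine vertices may be interchanged, and so may the two tips. The sets $C\setminus c_3$ and $C\setminus c_4$ are triangles. The diamond $C$ is \emph{complete} if $c_3\sim c_4$, in which case the labeling is arbitrary, and \emph{incomplete} otherwise. A vertex $v\notin C$ \emph{replaces} $c\in C$ if $(C\setminus c)\cup v$ is a diamond.

\begin{lemma}\label{lem:replace}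
Let $C$ be a diamond and $v\notin C$.
\begin{itemize}
\item[(a)] If $e(v,C)=4$, then $v$ replaces every vertex of $C$.
\item[(b)] If $e(v,C)=3$, then $v$ replaces both tips and its non-neighbor in $C$; if $C$ is complete, it replaces every vertex of $C$.
\item[(c)] If $v\sim c_1,c_2$, then $v$ replaces both tips.
\item[(d)] If $v$ is adjacent to a spine vertex and to a tip, then $v$ replaces the other tip.
\end{itemize}
\end{lemma}

\begin{proof}
The vertex $v$ replaces $c$ if it is complete to the triple $C\setminus c$, or if $C\setminus c$ is a triangle containing two neighbors of $v$. Each statement is one of these two cases.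
\end{proof}

When a vertex $v$ with $e(v,C)=2$ is under consideration and $C$ is complete, we label $C$ so that $N_C(v)=\{c_1,c_2\}$. Up to the symmetries of the labeling, a vertex with $e(v,C)=2$ is then of one of three types: \emph{spine type}, $N_C(v)=\{c_1,c_2\}$; \emph{mixed type}, $N_C(v)=\{c_1,c_3\}$; \emph{tip type}, $N_C(v)=\{c_3,c_4\}$. In the last two types $C$ is incomplete. A vertex of tip type lies in no triangle with vertices of $C$ and therefore replaces nothing; the tip type will need a separate construction each time it occurs.

\section{Reduction to two propositions}\label{sec:reduction}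

The \emph{join} $G\vee K_m$ is obtained from $G$ by adding $m$ new vertices adjacent to each other and to all vertices of $G$. Old vertices gain $m$ neighbors, and new vertices have degree $n+m-1\ge\delta(G)+m$, so $\delta(G\vee K_m)\ge\delta(G)+m$.

The hypothesis $4\delta\ge 6k+n$ survives the passage from $(G,k)$ to $(G\vee K_2,k+1)$: the left side grows by $8$, and the right side by $6+2$. At the same time $n-4k$ drops by $2$. This suggests induction on $n-4k$. The difficulty is on the way back. The two new vertices may lie on two different cycles, and then only $k-1$ of the $k+1$ cycles lie in $G$. These $k-1$ cycles, however, leave some vertices free, and that is enough.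

\begin{proposition}\label{prop:A}
Let $k\ge1$ and let $G$ be an $n$-vertex graph with $4\delta(G)\ge 6k+n$. If $G$ has $k-1$ disjoint chorded cycles that cover at most $n-5$ vertices, then $G$ has $k$ disjoint chorded cycles.
\end{proposition}

The induction needs the two base cases $n=4k$ and $n=4k+1$. The first is Theorem~\ref{thm:kaw}. The second follows from it by deleting a vertex when $k$ is even. For odd $k$ the value $4\delta=10k+2$ is possible, and deleting a vertex may lower $4\delta$ to $10k-2<10k$. In that case the following proposition supplies the hypothesis of Proposition~\ref{prop:A}.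

\begin{proposition}\label{prop:C}
Let $k\ge3$ be odd and let $G$ be a graph with $4k+1$ vertices and $4\delta(G)\ge10k+2$. Then $G$ has $k-1$ disjoint diamonds.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Propositions~\ref{prop:A} and~\ref{prop:C}]
We use induction on $d=n-4k\ge0$, for all $k$ at once.

If $d=0$, then $4\delta(G)\ge10k$, and Theorem~\ref{thm:kaw} applies.

If $d=1$, then $4\delta(G)\ge10k+1$, and so $4\delta(G)\ge10k+2$ by parity. For even $k$, $10k$ is a multiple of $4$, so $4\delta(G)\ge10k+4$; for any vertex $v$, the graph $G-v$ has $4k$ vertices and $4\delta(G-v)\ge10k$, and Theorem~\ref{thm:kaw} applies. For odd $k\ge3$, Proposition~\ref{prop:C} gives $k-1$ disjoint chorded cycles covering $4(k-1)=n-5$ vertices; for $k=1$ and $n=5$ the empty family does this. Proposition~\ref{prop:A} applies.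

Let $d\ge2$, and let $G'=G\vee K_2$ with new vertices $w_1,w_2$. Put $n'=n+2$ and $k'=k+1$. Then $n'-4k'=d-2\ge0$ and $4\delta(G')\ge 6k+n+8=6k'+n'$. By induction $G'$ has $k+1$ disjoint chorded cycles. If at most one of them meets $\{w_1,w_2\}$, then $k$ of them lie in $G$. Otherwise two of them contain one $w_i$ each and at least three vertices of $G$ each. The other $k-1$ lie in $G$ and cover at most $n-6$ vertices, and Proposition~\ref{prop:A} applies.
\end{proof}

\section{Counting and exchanging}\label{sec:method}

The proof of Proposition~\ref{prop:A} has two ingredients, which are already visible in the smallest case with $k\ge2$.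

\begin{example}\label{ex:nine}
Let $k=2$ and $n=9$. Then $4\delta\ge21$, so $\delta\ge6$, and the hypothesis gives a diamond $C$. Let $R$ be the set of the other five vertices, and suppose that $R$ contains no chorded cycle.

\emph{Count.} By Lemma~\ref{lem:sparse}(b), $R$ induces at most six edges. So $e(R,C)\ge5\cdot6-2\cdot6=18$, and at most two of the twenty pairs in $R\times C$ are missing.

\emph{Exchange.} Every vertex of $R$ has at least $6-4=2$ neighbors in $R$, so $R$ contains a triple $F$. Let $v,v'$ be the other two vertices of $R$. We look for $c\in C$ that is complete to $F$ and is replaced by $v$ or $v'$; then $F\cup c$ and the new diamond are disjoint chorded cycles. If one of $v,v'$ is complete to $C$, it replaces every vertex of $C$, and at least two vertices of $C$ are complete to $F$. Otherwise the two missing pairs are at $v$ and at $v'$; then every vertex of $C$ is complete to $F$, and $v$ replaces its non-neighbor.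
\end{example}

In this example rounding raised the degree from $21/4$ to $6$. In general there is no such gain: the count finds a diamond that receives on average just over $5/2$ edges per chosen vertex of $R$, out of $4$. The chosen vertices must then be close to forming a chorded cycle, and most of the work is to arrange this.

\medskip
\noindent\textbf{Standing assumption.} From here to the end of Section~\ref{sec:c4}, $G$ satisfies the hypotheses of Proposition~\ref{prop:A} and has no $k$ disjoint chorded cycles.
\medskip

A family $\mathcal C$ of $k-1$ disjoint chorded cycles is \emph{tight} if it covers the least possible number of vertices. Its cycles are its \emph{members}, and we identify them with their vertex sets. Its \emph{remainder} is the set $R$ of uncovered vertices. The number $r=|R|$ is the same for all tight families, and $r\ge5$ by hypothesis. A tight family has the following properties.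
\begin{itemize}
\item[(T1)] $R$ contains no chorded cycle, and for each member $C$ the set $C\cup R$ contains no two disjoint chorded cycles.
\item[(T2)] For each member $C$, the set $C\cup R$ contains no chorded cycle with fewer than $|C|$ vertices.
\item[(T3)] If $C$ is a member with four vertices and $D\subseteq C\cup R$ is a diamond, then replacing $C$ by $D$ gives a tight family with remainder $(C\cup R)\setminus D$.
\end{itemize}
Here (T1) holds because $G$ has no $k$ disjoint chorded cycles, and (T2) and (T3) follow from the definition. A member with four vertices is a \emph{diamond member}. Tightness limits the edges from $R$ to the longer members.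

\begin{lemma}\label{lem:long}
Let $C$ be a member of a tight family with $|C|\ge5$. Then $e(v,C)\le3$ for all $v\in R$. If $|C|=5$, then $e(v,C)=3$ for at most one $v\in R$.
\end{lemma}

\begin{proof}
Suppose that $v$ has four neighbors $y_1,y_2,y_3,y_4$ in this cyclic order on $C$. They cut the cycle into four arcs. As $|C|\ge5$, some arc, say the one from $y_1$ to $y_2$, has an interior vertex. The path on $C$ from $y_3$ through $y_4$ to $y_1$ omits this vertex and $y_2$. Together with $v$ it forms a cycle with at most $|C|-1$ vertices and with chord $vy_4$, contrary to (T2).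

Let $C=x_1x_2x_3x_4x_5$, numbered so that $x_1x_3$ is a chord. By (T2), $C\cup R$ contains no diamond. So $v\in R$ has at most one neighbor in the triangle $x_1x_2x_3$, and $e(v,C)=3$ forces $v\sim x_4,x_5$. Two such vertices would give the diamond $\langle x_4,x_5\,|\,v,v'\rangle$.
\end{proof}

The degree hypothesis enters the proof of Proposition~\ref{prop:A} only through the next lemma. Its point is that $6k+n$ splits into one share $|C|+6$ for each member and one share $r+6$ for the remainder.

\begin{lemma}[Counting lemma]\label{lem:count}
Let $\mathcal C$ be a tight family and $w\colon R\to\mathbb R_{\ge0}$ a function with $s=\sum_v w(v)>0$ and $\max_v w(v)\le\frac34s$. If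
\[
\sum_{v\in R}w(v)\,d_R(v)<\frac s4\,(r+6),
\]
then some diamond member $C$ satisfies $\sum_{v\in R}w(v)\,e(v,C)>\frac52\,s$.
\end{lemma}

\begin{proof}
Since $n=r+\sum_{C}|C|$ and there are $k-1$ members, $6k+n=(r+6)+\sum_C(|C|+6)$. Every vertex has degree at least $(6k+n)/4$, so
\[
\sum_v w(v)\,d_R(v)+\sum_C\sum_v w(v)\,e(v,C)\;\ge\;\frac s4\,(r+6)+\sum_C\frac s4\,(|C|+6).
\]
Hence some member $C$ has $\sum_v w(v)e(v,C)>\frac s4(|C|+6)$. If $|C|\ge6$, Lemma~\ref{lem:long} bounds the left side by $3s\le\frac s4(|C|+6)$. If $|C|=5$, it bounds the left side by $2s+\max w\le\frac{11}4s=\frac s4(|C|+6)$. So $|C|=4$.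
\end{proof}

We apply the lemma with weights $(1,1,1,1)$, $(3,1,1,1)$, $(7,3,3,3)$, $(4,3,3,3,3)$ and $(3,3,2,2,2)$ on a few vertices of $R$ and weight $0$ elsewhere. In all these cases $\max w<\frac12 s$ or $\max w=\frac12 s$, so the condition on $\max w$ holds.

To use the lemma we need a small set $T\subseteq R$ with two properties: it sends few edges into $R$, so that the lemma applies, and it becomes a chorded cycle after a small change, so that an exchange as in Example~\ref{ex:nine} succeeds. A dense piece of $R$ has both properties, because by (T1) an outside vertex of $R$ can have at most about one neighbor in it. If $R$ has no dense piece, an exchange with the diamond found by the count creates one. We therefore climb: in Section~\ref{sec:stages} we obtain a remainder containing a $P_3$, then a triangle or a $4$-cycle, then a paw or a $4$-cycle. Sections~\ref{sec:paw}--\ref{sec:c4} then exclude a paw, a $K_{2,3}$ and a $4$-cycle, in this order.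

\section{A paw or a four-cycle in the remainder}\label{sec:stages}

\begin{lemma}\label{lem:stage0}
Some tight family has a $P_3$ in its remainder.
\end{lemma}

\begin{proof}
Suppose not. Take a tight family and $T\subseteq R$ with $|T|=4$. Every vertex of $R$ has at most one neighbor in $R$, so $\sum_{t\in T}d_R(t)\le4<r+6$. By Lemma~\ref{lem:count} with weight $1$ on $T$, some diamond member $C$ has $e(T,C)\ge11$.

Let $S$ be the set of $t\in T$ such that $e(t,C)\ge3$ or $t\sim c_1,c_2$. Each $t\in S$ replaces both tips. If $t$ replaces a tip $c$, then by (T3) there is a tight family whose remainder contains $c$ and $T\setminus t$, and this remainder has no $P_3$. Hence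
\begin{equation}\label{eq:stage0}
\text{for each $t\in S$, each tip has at most one neighbor in $T\setminus t$.}
\end{equation}
The set $S$ is nonempty, for otherwise $e(T,C)\le8$. So each tip has at most two neighbors in $T$, and $e(\{c_1,c_2\},T)\ge11-4=7$. Then at least three vertices of $T$ are adjacent to both $c_1$ and $c_2$, and $|S|\ge3$. Also $e(\{c_3,c_4\},T)\ge11-8=3$, so some tip $c$ has exactly two neighbors in $T$. A vertex $t\in S$ that misses $c$ contradicts \eqref{eq:stage0}.
\end{proof}

\begin{lemma}\label{lem:stage1}
Some tight family has a triangle or a $4$-cycle in its remainder.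
\end{lemma}

\begin{proof}
Suppose not. By Lemma~\ref{lem:stage0} take a tight family with a path $F=t_1t_2t_3$ in $R$. Then $t_1\not\sim t_3$, and each vertex of $R\setminus F$ has at most one neighbor in $F$, since two would give a triangle or a $4$-cycle. Thus $\sum_{t\in F}d_R(t)\le4+(r-3)$. By (T1) and Lemma~\ref{lem:sparse}(a) there is $v\in R\setminus F$ with at most two neighbors in $R\setminus F$, so $d_R(v)\le3$. The total is at most $r+4<r+6$. By Lemma~\ref{lem:count} with weight $1$ on $F\cup v$, some diamond member $C$ has $j+x\ge11$, where $j=e(v,C)$ and $x=e(F,C)$. By (T3) and the assumption, $C\cup F\cup v$ contains no diamond disjoint from a triangle or a $4$-cycle. We find one.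

If $v$ replaces $c$, then $c$ has at most one neighbor in $F$. For $j=4$ this gives $x\le4$. For $j=3$ with a spine vertex as the non-neighbor of $v$, three vertices of $C$ are replaced and $x\le1+1+1+3=6$. Both contradict $j+x\ge11$. For $j=3$ with, say, $v\sim c_1,c_2,c_3$, we get $x\le3+3+1+1=8$. Equality must hold, so $c_2$ is complete to $F$; then $F\cup c_2$ is a diamond and $vc_1c_3$ is a triangle.

So $j\le2$ and $x\ge9$: at most three pairs of $F\times C$ are missing. Let $m_i$ be the number of missing pairs at $t_i$. The vertex $v$ plays no further role.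

\emph{Case 1: $m_1\ge2$ or $m_3\ge2$}, say $m_3\ge2$. Then $m_1+m_2\le1$, and $t_3$ has a neighbor in $C$. If some $c\in C$ is adjacent to $t_2$ and $t_3$ and is replaced by $t_1$, then $t_2t_3c$ is a triangle disjoint from a diamond. Such a $c$ exists in the following cases. If $m_1=m_2=0$, take any neighbor $c$ of $t_3$. Otherwise $m_3=2$, and there is exactly one more missing pair. If it is $t_2c''$, take the neighbor, or a neighbor, $c\ne c''$ of $t_3$. If it is $t_1c''$ with $c''\sim t_3$, take $c=c''$. If it is $t_1c''$ and $t_3$ is adjacent to a tip, take this tip, which $t_1$ replaces by Lemma~\ref{lem:replace}(b). In the remaining case $N_C(t_3)=\{c_1,c_2\}$ and $c''$ is a tip, say $c_3$; then $t_1t_2c_4$ is a triangle and $\langle c_1,c_2\,|\,t_3,c_3\rangle$ is a diamond.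

\emph{Case 2: $m_1,m_3\le1$.} Now $t_1$ and $t_3$ both replace both tips. If a tip $c$ is adjacent to $t_2$ and to one of $t_1,t_3$, these three vertices form a triangle, and the other end of $F$ replaces $c$. So each tip misses $t_2$, or misses both $t_1$ and $t_3$.

Suppose that both tips miss $t_2$, so that at most one more pair is missing. For $\{p,q\}=\{1,3\}$ and $\{c,c'\}=\{c_1,c_2\}$ consider the triangle $t_pt_2c$ and the diamond $\langle t_q,c'\,|\,c_3,c_4\rangle$. They need the pairs $t_pc$, $t_2c$, $t_qc'$, $t_qc_3$, $t_qc_4$. If the further missing pair joins $t_2$ to a spine vertex, let $c$ be the other spine vertex. If it is at $t_a$ with $a\in\{1,3\}$, let $p=a$ and let $c$ be a spine vertex adjacent to $t_a$. If there is none, any choice works.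

Otherwise a tip, say $c_3$, is adjacent to $t_2$ and misses $t_1$ and $t_3$. As $m_1,m_3\le1$, the tip $c_4$ is adjacent to $t_1$ and $t_3$, so it misses $t_2$. The missing pairs are exactly $t_1c_3$, $t_3c_3$, $t_2c_4$. Then $t_2c_1c_3$ is a triangle and $\langle c_2,c_4\,|\,t_1,t_3\rangle$ is a diamond.
\end{proof}

\begin{lemma}\label{lem:stage2}
Some tight family has a $4$-cycle or a paw in its remainder.
\end{lemma}

\begin{proof}
Suppose not. By Lemma~\ref{lem:stage1} take a tight family with a triangle $\Delta\subseteq R$. No vertex of $R\setminus\Delta$ has a neighbor in $\Delta$. By Lemma~\ref{lem:sparse}(a) choose $v\in R\setminus\Delta$ with $d_R(v)\le2$. Put weight $3$ on $v$ and weight $1$ on each vertex of $\Delta$, so $s=6$. Then $\sum w\,d_R\le6+6=12<\frac64(r+6)$, and some diamond member $C$ has $3j+x\ge16$, where $j=e(v,C)$ and $x=e(\Delta,C)$.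

If $v$ replaces $c$, then $c$ has no neighbor in $\Delta$, for otherwise the new remainder contains a paw. Lemma~\ref{lem:replace} gives $x=0$ for $j=4$; $x\le6$ for $j=3$ and for the spine type; and $x\le9$ for the mixed type. For $j\le1$ we use $x\le12$. In all these cases $3j+x\le15$. (The weight $3$ is dictated by these bounds: with weight $\alpha$ on $v$, the pair $(j,x)=(1,12)$ satisfies $\alpha j+x\le\frac52(\alpha+3)$ only if $\alpha\ge3$, and $(3,6)$ only if $\alpha\le3$.)

So $v$ is of tip type and $x\ge10$: at most two pairs of $\Delta\times C$ are missing. We choose $t\in\Delta$ with $t\sim c_3,c_4$ and $e(\{c_1,c_2\},\Delta\setminus t)\ge3$. If two pairs are missing at the spine, none is missing at the tips, and we let $t$ lie in one of the two pairs. Otherwise at most one pair is missing at the spine, and we let $t$ lie in no missing pair. Then $\{c_1,c_2\}\cup(\Delta\setminus t)$ is a diamond and $vc_3tc_4$ is a $4$-cycle disjoint from it. By (T3) this contradicts the assumption.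
\end{proof}

\section{Optimal families and the paw}\label{sec:paw}

We can climb no further in the same way, and property (T1) alone does not finish the proof. Let $C$ be an incomplete diamond, $t_1t_2t_3$ a triangle, and $y$ a vertex adjacent exactly to $t_3,c_3,c_4$, and let all pairs $t_ic_l$ be adjacent except $t_3c_3$ and $t_3c_4$. The paw $\{t_1,t_2,t_3,y\}$ sends $12$ edges to $C$. Yet these eight vertices contain no two disjoint chorded cycles: these would be two diamonds covering $y$, every vertex of a diamond lies in a triangle, and the neighbors of $y$ are pairwise nonadjacent. What the configuration does contain is a $K_4$ on $c_1,c_2,c_3,t_1$ and the $4$-cycle $yt_3t_2c_4$. We turn this into a contradiction by a second extremal choice.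

A tight family is \emph{good} if its remainder contains a $4$-cycle or a paw; good families exist by Lemma~\ref{lem:stage2}. A good family is \emph{optimal} if the number of its complete diamond members is the largest possible among good families. Let $C$ be a diamond member of an optimal family. By (T3):
\begin{itemize}
\item[(O1)] If $C$ is incomplete, then $C\cup R$ contains no $K_4$ disjoint from a $4$-cycle or a paw.
\item[(O2)] Let $D\subseteq C\cup R$ be a diamond such that $(C\cup R)\setminus D$ contains a $4$-cycle or a paw. If $C$ is incomplete or $D$ is complete, then replacing $C$ by $D$ gives an optimal family.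
\end{itemize}
We show that the remainder of an optimal family contains no paw (Lemma~\ref{lem:nopaw}), no $K_{2,3}$ (Lemma~\ref{lem:nok23}) and no $4$-cycle (Lemma~\ref{lem:noc4}). Each step uses the earlier ones through (O2).

For the paw, we need vertices of small degree in $R$ that are connected to the triangle. The pendant vertex of the paw need not have small degree, so we also treat vertices joined to the triangle by a path.

\begin{lemma}\label{lem:pawlocal}
Let $\mathcal C$ be an optimal family, $\Delta=t_1t_2t_3$ a triangle in $R$, and $y\in R\setminus\Delta$ a vertex joined to $t_3$ by a path in $G[R\setminus\{t_1,t_2\}]$. Let $C$ be a diamond member, $j=e(y,C)$ and $x=e(\Delta,C)$. Then $7j+3x\le40$, or else $j=2$, $x\le10$ and $y\not\sim t_3$.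
\end{lemma}

\begin{proof}
Let $Q$ be a path from $y$ to $t_3$ in $G[R\setminus\{t_1,t_2\}]$. If $p,q\in C\cup\{t_1,t_2\}$ are adjacent, $t_3\sim p,q$ and $y\sim q$, then $Q$ followed by $p$ and $q$ is a cycle with chord $t_3q$. We denote it by $Z(p,q)$. By (T1), no diamond in $(C\cup\{t_1,t_2\})\setminus\{p,q\}$ can exist together with $Z(p,q)$. Also by (T1), if $y$ replaces $c$, then $c$ has at most one neighbor in $\Delta$.

\emph{$j=4$.} Then $x\le4$ and $7j+3x\le40$.

\emph{$j=3$.} We show $x\le6$, which gives $7j+3x\le39$. If $C$ is complete, $x\le4$. If the non-neighbor of $y$ is a spine vertex, $x\le1+1+1+3$. Otherwise $C$ is incomplete and, say, $y\sim c_1,c_2,c_3$, so that $\{y,c_1,c_2,c_3\}$ is a $K_4$. By (O1), $\Delta\cup c_4$ contains no paw, so $c_4$ has no neighbor in $\Delta$. As $c_3$ has at most one, $x\ge7$ would force $c_1$ to be complete to $\Delta$. Then $\Delta\cup c_1$ is a $K_4$, and the triangle $c_2c_3y$ with the edge $c_2c_4$ is a paw, contrary to (O1).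

\emph{$j=1$.} If $x\le11$, then $7j+3x\le40$. Let $x=12$ and $y\sim c_a$. One of the adjacent pairs $\{c_1,c_3\}$, $\{c_2,c_4\}$ contains $c_a$; call it $\{c_a,c_b\}$, and call the other $\{c,c'\}$. Then $Z(c_b,c_a)$ and $\langle t_1,t_2\,|\,c,c'\rangle$ contradict (T1).

\emph{$j=0$.} Then $3x\le36$.

\emph{$j=2$.} If $x\le8$, then $7j+3x\le38$. Let $x\ge9$. The spine type gives $x\le3+3+1+1=8$, so $y$ is of mixed or tip type, and $C$ is incomplete. Below $\{i,i'\}=\{1,2\}$.

\emph{Mixed type, $N_C(y)=\{c_1,c_3\}$.} Here $y$ replaces $c_4$, so $c_4$ has at most one neighbor in $\Delta$. Since $x\ge9$, at most one pair of $\Delta\times\{c_1,c_2,c_3\}$ is missing, and if one is missing, then $c_4$ has exactly one neighbor in $\Delta$.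

Suppose $t_3\sim c_3$. Choose $i$ with $t_i\sim c_3$ and $t_{i'}\sim c_1,c_2$: if the missing pair is $t_ac_3$ with $a\le2$, take $i\ne a$; if it is $t_ac_1$ or $t_ac_2$ with $a\le2$, take $i=a$; otherwise take any $i$. Then $Z(t_i,c_3)$ and $\langle c_1,c_2\,|\,t_{i'},c_4\rangle$ contradict (T1).

Suppose $t_3\not\sim c_3$. This is the only missing pair in $\Delta\times\{c_1,c_2,c_3\}$, and $c_4$ has exactly one neighbor $t_b$ in $\Delta$. If $b\le2$, take $i\ne b$; then $Z(t_i,c_1)$ and $\langle t_b,c_2\,|\,c_3,c_4\rangle$ contradict (T1). If $b=3$, then $Z(c_4,c_1)$ and $\langle t_1,t_2\,|\,c_2,c_3\rangle$ do.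

\emph{Tip type, $N_C(y)=\{c_3,c_4\}$.} At most three pairs of $\Delta\times C$ are missing. We first show that $t_3$ misses both tips. Suppose, by symmetry, that $t_3\sim c_3$. Each of the following contradicts (T1).
\begin{itemize}
\item[(I)] $t_i\sim c_3$, and $t_{i'}$ has two neighbors in the triangle $c_1c_2c_4$: use $Z(t_i,c_3)$ and $\{t_{i'},c_1,c_2,c_4\}$.
\item[(II)] $\{c,c'\}=\{c_1,c_2\}$, $t_3\sim c$ and $e(\{t_1,t_2\},\{c',c_4\})\ge3$: use $Z(c,c_3)$ and $\{t_1,t_2,c',c_4\}$.
\end{itemize}
Since (I) fails for $i=1$, either $t_1\not\sim c_3$ or $t_2$ misses two of $c_1,c_2,c_4$; the same holds with $1$ and $2$ interchanged. The vertices $t_1$ and $t_2$ cannot both miss two of $c_1,c_2,c_4$, as that needs four missing pairs. Two possibilities remain. If $c_3$ misses both $t_1$ and $t_2$, at most one more pair is missing, and (II) holds for any spine vertex $c\sim t_3$. If, for some $a\le2$, $t_a$ misses $c_3$ and two of $c_1,c_2,c_4$, then all three missing pairs are at $t_a$, and $t_a$ has one neighbor in $\{c_1,c_2,c_4\}$. Choose the spine vertex $c'$ so that $\{c',c_4\}$ contains this neighbor; then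 $e(\{t_1,t_2\},\{c',c_4\})=3$ and (II) holds.

So $t_3\not\sim c_3,c_4$. Then $x\le10$, and at most one further pair is missing. If $y\not\sim t_3$, this is the exception in the statement. Let $y\sim t_3$; this is the configuration described at the start of the section. For $\{l,l'\}=\{3,4\}$ consider the $K_4$ on $\{c_1,c_2,c_l,t_i\}$ and the $4$-cycle $yt_3t_{i'}c_{l'}$. They need the pairs $t_ic_1$, $t_ic_2$, $t_ic_l$, $t_{i'}c_{l'}$. If the further missing pair is at $t_a$ with $a\le2$, take $i'=a$ and let $c_{l'}$ be a tip adjacent to $t_a$. Otherwise any choice works. This contradicts (O1).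
\end{proof}

The coefficients are again forced by the bounds: with weight $\alpha$ on $y$ and $1$ on each $t_i$, the pairs $(j,x)=(4,4)$ and $(1,11)$ both satisfy $\alpha j+x\le\frac52(\alpha+3)$ only if $\alpha=\frac73$.

\begin{lemma}\label{lem:nopaw}
The remainder of an optimal family contains no paw.
\end{lemma}

\begin{proof}
Suppose that $\Delta=t_1t_2t_3$ is a triangle in $R$ and that $t_3$ has a neighbor in $R\setminus\Delta$. By (T1) each vertex of $R\setminus\Delta$ has at most one neighbor in $\Delta$, so $\sum_{t\in\Delta}d_R(t)\le6+(r-3)=r+3$. Let $P=t_3v\cdots u$ be a longest path starting at $t_3$ in $G[R\setminus\{t_1,t_2\}]$; it has at least one edge, and possibly $u=v$.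

We claim $d_R(u)\le2$. If $u\sim t_1$, then $P$ followed by $t_1$ and $t_2$ is a cycle with chord $t_1t_3$, contrary to (T1); the same holds for $t_2$. So all neighbors of $u$ in $R$ lie on $P$, and three of them would give a chorded cycle as in Lemma~\ref{lem:sparse}(a).

\emph{Case $u=v$.} Put weight $7$ on $v$ and $3$ on each $t_i$, so $s=16$. Then $\sum w\,d_R\le14+3(r+3)<4(r+6)$. By Lemma~\ref{lem:count} some diamond member has $7e(v,C)+3e(\Delta,C)>40$. As $v\sim t_3$, this contradicts Lemma~\ref{lem:pawlocal}.

\emph{Case $u\ne v$.} Now $v$ may have large degree in $R$, and $u$ may be exceptional in Lemma~\ref{lem:pawlocal}. We split the weight $7$ as $4$ on $v$ and $3$ on $u$, and keep $3$ on each $t_i$; again $s=16$. Consider $\sigma=d_R(v)+\sum_{t\in\Delta}d_R(t)$. The edges of $\Delta$ contribute $6$ and the edge $vt_3$, the only edge from $v$ to $\Delta$, contributes $2$. Each of the other $r-4$ vertices $z$ of $R$ contributes at most $2$, with equality only if $z$ is adjacent to $v$ and to a vertex of $\Delta$. That vertex is $t_3$: if $z\sim v,t_1$, the cycle $t_1zvt_3t_2$ has the chord $t_1t_3$,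 and the same holds for $t_2$. Two vertices $z,z'$ adjacent to $v$ and $t_3$ would give the diamond $\langle v,t_3\,|\,z,z'\rangle$. Hence $\sigma\le8+(r-4)+1=r+5$. With $d_R(v)\le r-3$ we get
\[
\sum w\,d_R=3\sigma+d_R(v)+3d_R(u)\le3(r+5)+(r-3)+6=4r+18<4(r+6).
\]
So some diamond member $C$ has $4j_v+3j_u+3x>40$, where $j_v=e(v,C)$, $j_u=e(u,C)$, $x=e(\Delta,C)$. Lemma~\ref{lem:pawlocal} gives $7j_v+3x\le40$. If also $7j_u+3x\le40$, then
\[
4j_v+3j_u+3x=\tfrac47(7j_v+3x)+\tfrac37(7j_u+3x)\le40 .
\]
Otherwise $j_u=2$, $x\le10$ and $14+3x>40$, so $x\in\{9,10\}$. Then $7j_v\le40-27$, so $j_v\le1$ and $4j_v+3j_u+3x\le4+6+30=40$. Both cases are contradictions.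
\end{proof}

\section{No $K_{2,3}$ in the remainder}\label{sec:k23}

The remainder of an optimal family now contains a $4$-cycle. A vertex of $R$ can have two neighbors on it without creating a chorded cycle, namely two opposite ones. This spoils the count for the $4$-cycle, so we exclude $K_{2,3}$ first.

\begin{lemma}\label{lem:nok23}
The remainder of an optimal family contains no $K_{2,3}$.
\end{lemma}

Suppose that $h_1,h_2\in R$, the \emph{hubs}, have at least three common neighbors in $R$. Let $L$ be the set of all their common neighbors in $R$, the \emph{leaves}. By (T1) the hubs are nonadjacent and the leaves are pairwise nonadjacent, since two hubs and two leaves already span four edges. Moreover,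
\begin{equation}\label{eq:k23out}
\text{each $y\in R\setminus(L\cup\{h_1,h_2\})$ has at most one neighbor in $L\cup\{h_1,h_2\}$.}
\end{equation}
Indeed, let $l,l',l''$ be distinct leaves and $\{h,h'\}=\{h_1,h_2\}$. If $y\sim h_1,h_2$, then $y$ is a leaf. If $y\sim h,l$, the cycle $yhl'h'l$ has the chord $hl$. If $y\sim l,l'$, the cycle $ylh_1l''h_2l'$ has the chord $h_1l'$.

A fourth leaf is adjacent to both hubs, so we cannot weight both hubs when $|L|\ge4$; on the other hand it provides an extra route between the hubs. We treat this case first.

\subsection*{At least four leaves}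

Let $l_1,\dots,l_4$ be leaves and $T=\{h_1,l_1,l_2,l_3\}$. A leaf outside $T$ has only the neighbor $h_1$ in $T$. With \eqref{eq:k23out}, every vertex of $R\setminus(T\cup h_2)$ has at most one neighbor in $T$, so $\sum_{t\in T}d_R(t)\le6+3+(r-5)<r+6$. By Lemma~\ref{lem:count} some diamond member $C$ has $e(T,C)\ge11$. For $p\in\{1,2,3\}$ we claim:
\begin{equation}\label{eq:four}
\text{if $l_p$ replaces $c$, then $c$ has at most one neighbor in $T\setminus l_p$.}
\end{equation}
Let $l,l'$ be the two leaves in $T\setminus l_p$, in either order. If $c\sim h_1,l$, the cycle $ch_1l'h_2l$ has the chord $h_1l$. If $c\sim l,l'$, the cycle $clh_1l_4h_2l'$ has the chord $h_1l'$. Both are disjoint from the diamond $(C\setminus c)\cup l_p$, contrary to (T1).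

Let $l_1$ have the most neighbors in $C$ among $l_1,l_2,l_3$. These three leaves send at least $11-4=7$ edges to $C$, so $e(l_1,C)\ge3$. If $l_1$ replaces every vertex of $C$, then \eqref{eq:four} gives $e(T,C)\le4+4$. So $e(l_1,C)=3$ and $C$ is incomplete. As $l_1$ replaces both tips, $e(T,C)\le3+(3+3+1+1)=11$. Equality holds: the spine vertices are complete to $T\setminus l_1$, and each tip has exactly one neighbor in $T\setminus l_1$. By \eqref{eq:four}, $l_1$ replaces no spine vertex, so its non-neighbor is a tip; say $l_1\sim c_1,c_2,c_3$. Let $\tau$ be the neighbor of $c_3$ in $T\setminus l_1$, and let $l_p\in\{l_2,l_3\}\setminus\tau$. Then $l_p\sim c_1,c_2$, so $l_p$ replaces $c_3$; but $c_3$ has the two neighbors $l_1,\tau$ in $T\setminus l_p$. This contradicts \eqref{eq:four}.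

\subsection*{Exactly three leaves}

Let $L=\{l_1,l_2,l_3\}$. Put weight $3$ on the hubs and $2$ on the leaves, so $s=12$. The six edges of $K_{2,3}$ contribute $6\cdot(3+2)=30$ to $\sum w\,d_R$, and by \eqref{eq:k23out} each other vertex of $R$ contributes at most $3$. So $\sum w\,d_R\le30+3(r-5)<3(r+6)$, and some diamond member $C$ has
\begin{equation}\label{eq:31}
3x+2(z_1+z_2+z_3)\ge31,\qquad x=e(\{h_1,h_2\},C),\quad z_i=e(l_i,C).
\end{equation}
Let $z_1$ be the largest $z_i$. For $c\in C$ let $H(c)$ be the number of hubs adjacent to $c$. Property (T1) gives three rules, in which $\{h,h'\}=\{h_1,h_2\}$ and $\{l,l',l''\}=L$.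
\begin{itemize}
\item[(B1)] If $l$ replaces $c$ and $c\sim h$, then $c\not\sim l',l''$. (If $c\sim l'$, the cycle $chl''h'l'$ has the chord $hl'$.)
\item[(B2)] If $h$ replaces $c$ and $c\sim h'$, then $c$ has at most one leaf neighbor. (Otherwise use $\langle c,h'\,|\,l,l'\rangle$.)
\item[(B3)] If $c\sim h,l,l'$, then $e(\{h',l''\},C\setminus c)\le3$. (Otherwise $\langle c,h\,|\,l,l'\rangle$ is a diamond, and the five vertices $\{h',l''\}\cup(C\setminus c)$ span at least $1+2+4=7$ edges; apply Lemma~\ref{lem:sparse}(b).)
\end{itemize}

\medskip\noindent\textbf{Case $z_1=4$.} Here $l_1$ replaces every vertex of $C$. Let $q$ be the number of $c\in C$ with $H(c)=0$. Then $x\le2(4-q)$, and $z_2+z_3\le2q$ by (B1). The left side of \eqref{eq:31} is at most $6(4-q)+8+4q=32-2q$. So $q=0$, $z_2=z_3=0$, and $3x\ge23$ gives $x=8$. Then $D=\{h_2,c_1,c_2,c_3\}$ is a $K_4$, and $(C\cup R)\setminus D$ contains the paw formed by the triangle $h_1l_1c_4$ and the edge $h_1l_2$. By (O2) this contradicts Lemma~\ref{lem:nopaw}.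

\medskip\noindent\textbf{Case $z_1\le2$.} Here $3x\ge31-12$, so $x\ge7$.

Let $x=7$. Then \eqref{eq:31} gives $z_1+z_2+z_3\ge5$. One hub, say $h_1$, is complete to $C$, and $h_2$ misses exactly one vertex $c^*$. Each $c\ne c^*$ is replaced by $h_1$ and adjacent to $h_2$; the vertex $c^*$ is replaced by $h_2$ and adjacent to $h_1$. By (B2) each vertex of $C$ has at most one leaf neighbor, so $z_1+z_2+z_3\le4$, a contradiction.

Let $x=8$. Then $z_1+z_2+z_3\ge4$, and (B2) shows that each vertex of $C$ has exactly one leaf neighbor. Some leaf $l$ has exactly two neighbors $c,c'$ in $C$, and $\langle h_1,l\,|\,c,c'\rangle$ is a diamond. Let $c'',c'''$ be the other vertices of $C$ and $l',l''$ the other leaves; the leaf neighbors of $c''$ and $c'''$ lie in $\{l',l''\}$. The hub $h_2$ is complete to $\{l',l'',c'',c'''\}$, so by (T1) this set contains no triple. Hence $c''\not\sim c'''$, and their leaf neighbors are different. So $c'',c'''$ are the tips, $l\sim c_1,c_2$, and we may assume $c_3\sim l'$. Now $\langle h_1,c_3\,|\,l',c_1\rangle$ and $\langle h_2,c_2\,|\,l,c_4\rangle$ contradict (T1).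

\medskip\noindent\textbf{Case $z_1=3$.} We distribute \eqref{eq:31} over the vertices of $C$. Let $\lambda(c)$ be the number of neighbors of $c$ in $\{l_2,l_3\}$, call $(H(c),\lambda(c))$ the \emph{type} of $c$, and let $\nu(c)=3H(c)+2\lambda(c)$. Then \eqref{eq:31} says $\sum_{c\in C}\nu(c)\ge25$. The value determines the type:
\begin{center}
\begin{tabular}{c|ccccccccc}
type & $(2,2)$&$(2,1)$&$(1,2)$&$(2,0)$&$(1,1)$&$(0,2)$&$(1,0)$&$(0,1)$&$(0,0)$\\
\hline
$\nu$ & $10$&$8$&$7$&$6$&$5$&$4$&$3$&$2$&$0$
\end{tabular}
\end{center}
By (B1), a vertex $c$ replaced by $l_1$ has $H(c)=0$ or $\lambda(c)=0$. So $\nu(c)=6$ if $H(c)=2$, and otherwise $\nu(c)\in\{4,3,2,0\}$. If $C$ were complete, $l_1$ would replace all four vertices and the sum would be at most $24$. So $C$ is incomplete.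

\medskip\noindent\emph{(i) The non-neighbor of $l_1$ is a spine vertex}, say $c_1$. Then $l_1\sim c_2,c_3,c_4$, and $l_1$ replaces $c_1,c_3,c_4$. At least two of these three have $H=2$, since otherwise the sum is at most $6+4+4+10=24$.

If all three have $H=2$, both hubs are complete to $C\setminus c_2$ and replace $c_2$. Also $\nu(c_2)\ge25-18=7$, so $c_2$ is adjacent to a hub and to one of $l_2,l_3$, as well as to $l_1$. This contradicts (B2).

If exactly two have $H=2$, call them $\alpha,\alpha'$, and call the third $\gamma$. Then $\nu(c_2)\ge25-16=9$, so $c_2$ is adjacent to all hubs and leaves, and $\nu(\gamma)\ge25-22=3$. If $\gamma$ has type $(1,0)$, the hub adjacent to $\gamma$ replaces $c_2$, contrary to (B2). If $\gamma$ has type $(0,2)$, then $\langle c_2,\gamma\,|\,l_2,l_3\rangle$ is a diamond. The set $\{h_1,h_2,l_1,\alpha,\alpha'\}$ has six edges at the hubs, and one of $\alpha,\alpha'$ is a tip and hence adjacent to $l_1$. By Lemma~\ref{lem:sparse}(b) this contradicts (T1).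

\medskip\noindent\emph{(ii) The non-neighbor of $l_1$ is a tip}, say $c_4$. Then $l_1\sim c_1,c_2,c_3$, and $l_1$ replaces $c_3,c_4$. Let $\nu(c_1)\ge\nu(c_2)$. We distinguish by the number of tips with $H=2$.

\emph{Both tips have $H=2$.} Then $\nu(c_1)+\nu(c_2)\ge13$, so $\nu(c_1)\ge7$, and $c_1$ has a hub neighbor and two leaf neighbors. If $h\sim c_2$ and $h'\sim c_1$ for distinct hubs, then $h$ is complete to $C\setminus c_1$, contrary to (B2). So either $H(c_2)=0$, which forces the values $10$ and $4$, or $H(c_1)=H(c_2)=1$, which forces the values $7$ and $7$. In both cases $\langle c_1,c_2\,|\,l_2,l_3\rangle$ is a diamond, and $\{h_1,h_2,l_1,c_3,c_4\}$ has six edges at the hubs and the edge $l_1c_3$. This contradicts (T1).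

\emph{Exactly one tip $\alpha$ has $H=2$}; let $\beta$ be the other tip. Then $\nu(c_1)+\nu(c_2)\ge25-6-4=15$, so $\nu(c_1)\in\{10,8\}$.

Let $\nu(c_1)=10$. Then $\nu(c_2)\ge5$, so some hub $h'$ is adjacent to $c_2$. Since $c_1\sim h,l_2,l_3$, the edges $h'c_2$, $h'\alpha$, $l_1c_2$, $l_1c_3$ violate (B3).

Let $\nu(c_1)=8$, say $c_1\sim l_2$ and $c_1\not\sim l_3$. Then $\nu(c_2)\in\{8,7\}$ and $\nu(\beta)\ge11-\nu(c_2)$. So $\beta$ has type $(0,2)$ or $(1,0)$, and type $(1,0)$ occurs only if $\nu(c_2)=8$. If $\beta$ has type $(1,0)$, let $h'$ be the hub adjacent to $\beta$; both hubs are then adjacent to $c_2$. Suppose first that $\nu(c_2)=8$ and $c_2\sim l_3$. If $\beta$ has type $(0,2)$, let $h'$ be any hub. Since $c_1\sim h,l_1,l_2$, the edges $h'c_2$, $h'\alpha$, $l_3c_2$ and one of $l_3\beta$, $h'\beta$ violate (B3). In the remaining cases $c_2\sim l_2$. If $\beta$ has type $(0,2)$, name the hubs so that $h\sim c_2$. Then $\{c_1,c_2,h,l_2\}$ is a $K_4$. If $h'\sim c_3$, the triangle $h'l_1c_3$ and the edge $h'l_3$ form a paw disjoint from it. If $h'\not\sim c_3$, then $\beta=c_3$ has type $(0,2)$, and $h'l_1c_3l_3$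 is a $4$-cycle disjoint from it. Both contradict (O1).

\emph{Neither tip has $H=2$.} Then $\nu(c_3),\nu(c_4)\in\{4,3,2,0\}$ and $\nu(c_1)+\nu(c_2)\ge17$, so $\nu(c_1)=10$ and $\nu(c_2)\in\{10,8,7\}$. As $c_1$ is adjacent to all hubs and leaves, (B3) is violated once we find a hub $h'$ and a leaf $l''$ with $e(\{h',l''\},\{c_2,c_3,c_4\})\ge4$.
\begin{itemize}
\item If $\nu(c_2)=7$, then $\nu(c_3)+\nu(c_4)\ge8$, both tips have type $(0,2)$, and $l_2\sim c_2,c_3,c_4$. Take $l_2$ and the hub adjacent to $c_2$.
\item If $\nu(c_2)=8$, say $c_2\sim l_2$, then $\nu(c_3)+\nu(c_4)\ge7$. One tip has type $(0,2)$, and the other has type $(0,2)$ or $(1,0)$. Take $l_2$, and any hub in the first case, the hub adjacent to the second tip in the second case. Both are adjacent to $c_2$, and they send two edges to the tips.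
\item If $\nu(c_2)=10$, then $c_2$ is adjacent to all hubs and leaves, so we need two edges from $\{h',l''\}$ to the tips, and $\nu(c_3)+\nu(c_4)\ge5$. If $c_4$ has a hub neighbor $h'$, use $h'c_4$ and $l_1c_3$. If $H(c_4)=0$ and $c_3$ has a hub neighbor $h'$, then $\nu(c_3)=3$ and $\nu(c_4)\ge2$, so $c_4$ has a leaf neighbor $l''$; use $h'c_3$ and $l''c_4$. If $H(c_3)=H(c_4)=0$, then $\lambda(c_3)+\lambda(c_4)\ge3$, so one of $l_2,l_3$ is adjacent to both tips.
\end{itemize}
All cases lead to a contradiction, and Lemma~\ref{lem:nok23} is proved.

\section{No four-cycle in the remainder}\label{sec:c4}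

\begin{lemma}\label{lem:noc4}
The remainder of an optimal family contains no $4$-cycle.
\end{lemma}

\begin{proof}
Suppose that $T=t_1t_2t_3t_4$ is a $4$-cycle in $R$. It has no chord by (T1). A vertex adjacent to two consecutive vertices of $T$ forms with $T$ a $5$-cycle with a chord, and a vertex adjacent to two opposite ones forms with $T$ a $K_{2,3}$. By (T1) and Lemma~\ref{lem:nok23}, each vertex of $R\setminus T$ has at most one neighbor in $T$. The set $R\setminus T$ is nonempty because $r\ge5$. (This is the only place where $r\ge4$ would not suffice.) Choose $u\in R\setminus T$ with at most two neighbors in $R\setminus T$, so $d_R(u)\le3$. Put weight $4$ on $u$ and $3$ on each $t_i$, so $s=16$. Then $\sum w\,d_R\le12+3\bigl(8+(r-4)\bigr)=3r+24<4(r+6)$, and some diamond member $C$ has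
\[
4j+3x\ge41,\qquad j=e(u,C),\quad x=e(T,C).
\]
Suppose that $u$ replaces $c$. By (T1), $c$ has no two consecutive neighbors on $T$, so $e(c,T)\le2$. If $C$ is incomplete, then $e(c,T)\le1$: two opposite neighbors would give, by (O2), an optimal family with a $K_{2,3}$ in its remainder. Note also that $T\setminus t$ is a triple for each $t\in T$, so a vertex complete to $T\setminus t$ forms a diamond with it.

\medskip\noindent\textbf{Case $j=4$.} Then $x\le8$ and $4j+3x\le40$.

\medskip\noindent\textbf{Case $j=3$.} Then $x\ge10$. If $C$ is complete, $x\le8$. If $C$ is incomplete and the non-neighbor of $u$ is a spine vertex, $x\le1+1+1+4$. Otherwise, say, $u\sim c_1,c_2,c_3$ and $x\le4+4+1+1=10$. Equality holds, so $c_1,c_2$ are complete to $T$, and $c_3$ has a neighbor $t\in T$. Then $(T\setminus t)\cup c_1$ and $\langle c_2,c_3\,|\,t,u\rangle$ contradict (T1).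

\medskip\noindent\textbf{Case $j\le1$.} Then $x\ge13$, so at most three pairs of $T\times C$ are missing, and some $t\in T$ is complete to $C$. If a tip $c$ were complete to $T$, then $(T\setminus t)\cup c$ and $(C\setminus c)\cup t$ would be disjoint diamonds. So each tip misses a vertex of $T$, and one tip, say $c_3$, misses exactly one, say $t_1$. Since $(T\setminus t_1)\cup c_3$ is a diamond, $t_1$ does not replace $c_3$, so $t_1$ misses two vertices of the triangle $c_1c_2c_4$. All three missing pairs are therefore at $t_1$. As $c_4$ misses a vertex, $t_1\not\sim c_4$, and we may assume $t_1\not\sim c_1$ and $t_1\sim c_2$. Then $\langle t_2,c_2\,|\,t_1,c_3\rangle$ and $\langle t_3,t_4\,|\,c_1,c_4\rangle$ contradict (T1).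

\medskip\noindent\textbf{Case $j=2$.} Then $x\ge11$.

\smallskip\noindent\emph{Spine type.} If $C$ is incomplete, $x\le4+4+1+1=10$. Let $C$ be complete. Each tip has at most two neighbors in $T$, so $e(\{c_1,c_2\},T)\ge7$; say $c_2$ is complete to $T$ and $c_1$ misses at most one vertex of $T$. Also $e(\{c_3,c_4\},T)\ge3$, so some tip has two neighbors in $T$, and one of them, $t$, is adjacent to $c_1$. Then $t$ has two neighbors in the triangle $c_1c_3c_4$, and $(T\setminus t)\cup c_2$ and $\{t,c_1,c_3,c_4\}$ contradict (T1).

\smallskip\noindent\emph{Mixed type, $N_C(u)=\{c_1,c_3\}$.} Here $u$ replaces $c_4$, so $e(c_4,T)\le1$. Let $M$ be the set of missing pairs in $T\times\{c_1,c_2,c_3\}$. From $x=12-|M|+e(c_4,T)\ge11$ we get $|M|\le2$, and $|M|=2$ only if $e(c_4,T)=1$. Each of the following contradicts (T1).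
\begin{itemize}
\item[(I)] $c_2$ is complete to $T\setminus t$ and $t\sim c_1,c_3$: use $(T\setminus t)\cup c_2$ and $\langle c_1,c_3\,|\,t,u\rangle$.
\item[(II)] $c_3$ is complete to $T\setminus t$ and $t\sim c_1,c_2$: use $(T\setminus t)\cup c_3$ and $\langle c_1,c_2\,|\,t,c_4\rangle$.
\end{itemize}
If $c_2$ or $c_3$ is complete to $T$, then (I) or (II) holds for a vertex $t$ that lies in no pair of $M$. So $c_2$ misses exactly one vertex $t'$, $c_3$ misses exactly one vertex $t''$, $|M|=2$, and $c_1$ is complete to $T$. If $t'\ne t''$, then (I) holds with $t=t'$. So $t'=t''$, say $t'=t''=t_1$, and $c_4$ has exactly one neighbor $t_b$ in $T$. If $b\in\{3,4\}$, use $\langle c_1,c_3\,|\,u,t_2\rangle$ and $\langle c_2,t_b\,|\,t_{7-b},c_4\rangle$. If $b=2$, use $\langle c_1,c_3\,|\,u,t_4\rangle$ and $\langle c_2,t_2\,|\,t_3,c_4\rangle$. If $b=1$, use $\langle c_1,c_3\,|\,u,t_2\rangle$ and the cycle $t_1t_4t_3c_2c_4$ with chord $t_4c_2$. Each contradicts (T1).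

\smallskip\noindent\emph{Tip type, $N_C(u)=\{c_3,c_4\}$.} Now $u$ replaces nothing, but it offers a path $c_3uc_4$ between the tips. We claim:
\begin{equation}\label{eq:IV}
\text{if $c\in C$ is complete to $T\setminus t$, then $t$ has at most one neighbor in $C\setminus c$.}
\end{equation}
Suppose that $t$ has two. The set $D=(T\setminus t)\cup c$ is a diamond. If $c$ is a tip, then $(C\setminus c)\cup t$ is a diamond disjoint from $D$. Let $c$ be a spine vertex, say $c_1$. If $t\sim c_2,c_3$, the cycle $tc_3uc_4c_2$ has the chord $c_2c_3$ and is disjoint from $D$; if $t\sim c_2,c_4$, interchange the tips. These cases contradict (T1). If $t\sim c_3,c_4$, then $c_3,c_4$ have the common neighbors $t,u,c_2$ outside $D$. By (O2), replacing $C$ by $D$ gives an optimal family with a $K_{2,3}$ in its remainder, contrary to Lemma~\ref{lem:nok23}. This proves \eqref{eq:IV}.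

Let $\mu(c)$ be the number of vertices of $T$ missed by $c$; then $\sum_c\mu(c)\le5$. If $\mu(c)=0$, then \eqref{eq:IV} applies to all $t$ and gives $x\le4+4$. So $\mu(c)\ge1$ for all $c$, and $\mu(c)=1$ for at least three vertices $c$. If $\mu(c)=1$ and $c$ misses $t$, then by \eqref{eq:IV} $t$ misses at least three vertices of $C$. Two such vertices $t$ would need six missing pairs. So all $c$ with $\mu(c)=1$ miss the same vertex, say $t_1$. Thus there is $c^\circ\in C$ such that every $c\ne c^\circ$ misses exactly $t_1$; moreover $\mu(c^\circ)\in\{1,2\}$, and $c^\circ$ misses $t_1$ if $\mu(c^\circ)=1$.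

Suppose $t_1\not\sim c^\circ$. Then at most one pair of $\{t_2,t_3,t_4\}\times C$ is missing. For $\{i,i'\}=\{2,4\}$ and $\{l,l'\}=\{3,4\}$ consider the $K_4$ on $\{c_1,c_2,c_l,t_i\}$ and the paw formed by the triangle $t_3t_{i'}c_{l'}$ and the edge $t_{i'}t_1$. They need the pairs $t_ic_1$, $t_ic_2$, $t_ic_l$, $t_3c_{l'}$, $t_{i'}c_{l'}$. Let $a\in\{2,4\}$ and $b\in\{3,4\}$. If the missing pair is $t_ac_1$ or $t_ac_2$, take $i\ne a$. If it is $t_3c_b$, take $l=b$. If it is $t_ac_b$, take $i=a$ and $l\ne b$. Otherwise any choice works. This contradicts (O1).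

Suppose $t_1\sim c^\circ$. Then $\mu(c^\circ)=2$, so $c^\circ$ is adjacent to $t_1$ and to exactly one $t_b$ with $b\in\{2,3,4\}$, and each of $t_2,t_3,t_4$ is complete to $C\setminus c^\circ$. By symmetry $c^\circ\in\{c_1,c_3\}$.
\begin{itemize}
\item $c^\circ=c_1$, $b\in\{2,4\}$: with $a=6-b$, the cycle $uc_3t_at_3c_4$ with chord $c_3t_3$ and the diamond $\langle c_1,t_b\,|\,c_2,t_1\rangle$ contradict (T1).
\item $c^\circ=c_1$, $b=3$: the $K_4$ on $\{c_2,c_3,t_2,t_3\}$ and the $4$-cycle $t_1t_4c_4c_1$ contradict (O1).
\item $c^\circ=c_3$, $b=3$: the $K_4$ on $\{c_1,c_2,c_4,t_2\}$ and the $4$-cycle $t_1t_4t_3c_3$ contradict (O1).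
\item $c^\circ=c_3$, $b\in\{2,4\}$: with $a=6-b$, the $K_4$ on $\{c_1,c_2,c_4,t_a\}$ and the paw formed by the triangle $t_1t_bc_3$ and the edge $t_bt_3$ contradict (O1).
\end{itemize}
This completes all cases.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Suppose that $G$ has no $k$ disjoint chorded cycles. By Lemma~\ref{lem:stage2} an optimal family exists, and its remainder contains a paw or a $4$-cycle. This contradicts Lemmas~\ref{lem:nopaw} and~\ref{lem:noc4}.
\end{proof}

\section{Diamonds in a graph with $4k+1$ vertices}\label{sec:odd}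

To prove Proposition~\ref{prop:C} we apply Theorem~\ref{thm:kaw} to $G\vee K_3$, which has $4(k+1)$ vertices. In the worst case the three new vertices lie in three different diamonds, and $G$ is left with $k-2$ diamonds and three triples. One more diamond is needed. A count finds a diamond $C$ that receives at least $23$ edges from the three triples. An exchange then gives two disjoint diamonds, with one exception: it may only produce a diamond and a six-vertex graph that is cubic and has no diamond, namely $K_{3,3}$ or the prism. The \emph{prism} consists of two triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_1b_1,a_2b_2,a_3b_3$. These two graphs are handled by a second count and exchange, which we give first. The parity of $k$ plays no role in the proof; odd $k$ is the case in which the proposition is needed.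

\begin{lemma}\label{lem:S}
Let $C$ be a diamond and $S$ a set of six vertices disjoint from $C$ that contains a prism or a $K_{3,3}$. If $e(S,C)\ge16$, then $C\cup S$ contains two disjoint diamonds.
\end{lemma}

\begin{proof}
\emph{The prism.} Let $\Delta_1,\Delta_2$ be its triangles, and let $P_i$ be the set of $c\in C$ with at least two neighbors in $\Delta_i$; each such $c$ forms a diamond with $\Delta_i$. If there are distinct $c\in P_1$ and $c'\in P_2$, we are done. Otherwise there are three possibilities. If $P_1=P_2=\{c^*\}$, then $e(S,C)\le6+3\cdot2$. If both sets are empty, then $e(S,C)\le8$. So exactly one is empty, say $P_2$, and $e(S,C)\le12+4$. Equality holds: every vertex of $C$ is complete to $\Delta_1$ and has one neighbor in $\Delta_2$. Some $s\in\Delta_2$ has two neighbors $c,c'\in C$. Let $t\in\Delta_1$ be adjacent to $s$, and write $\Delta_1=\{t,t',t''\}$ and $C=\{c,c',c'',c'''\}$. Then $\langle s,t\,|\,c,c'\rangle$ and $\langle t',t''\,|\,c'',c'''\rangle$ are disjoint diamonds.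

\emph{The graph $K_{3,3}$.} Call a $3$-set $F\subseteq S$ \emph{transversal} if it meets both sides of $K_{3,3}$. It then has two vertices on one side and one on the other, so it is a triple, and $F^c=S\setminus F$ is transversal as well. There are $2\cdot3\cdot3=18$ transversal sets, and any four vertices of $S$ contain one. By Lemma~\ref{lem:triple} we are done if, for some transversal $F$, one of the following holds.
\begin{itemize}
\item[(K1)] There are distinct $c,c'\in C$ with $c$ complete to $F$ and $c'$ complete to $F^c$.
\item[(K2)] Each of $c_1,c_3$ has two neighbors in $F$, and each of $c_2,c_4$ has two neighbors in $F^c$.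
\end{itemize}
Let $d(c)=e(c,S)$, so $\sum_cd(c)\ge16$. To obtain (K2), choose $F$ uniformly at random; then $F^c$ is uniform too. Assign $F$ to $c_1,c_3$ and $F^c$ to $c_2,c_4$, and say that $c$ \emph{fails} if it has fewer than two neighbors in its set. If the four failure probabilities sum to less than $1$, then for some $F$ no vertex fails. A vertex fails only if its set contains two of its non-neighbors. So the probability is $0$ if $d(c)\ge5$. Two given vertices of $S$ lie in $3$ transversal sets if they are on the same side and in $4$ otherwise, so the probability is at most $\frac4{18}=\frac29$ if $d(c)=4$. If $d(c)=3$, exactly one of $F,F^c$ contains two of the three neighbors, so the probability is $\frac12$.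

If all $d(c)\le4$, then all equal $4$, and $4\cdot\frac29<1$ gives (K2). If $d(c^*)=6$ for some $c^*$, the other three values sum to at least $10$, so some $c'\ne c^*$ has $d(c')\ge4$ and is complete to a transversal set; (K1) holds. So let the largest value be $d(c^*)=5$, and let $s$ be the vertex of $S$ missed by $c^*$. If the other three values are at most $4$, they sum to at least $11$, so they are $4,4,4$ or $4,4,3$; since $3\cdot\frac29<\frac29+\frac29+\frac12<1$, (K2) holds.

It remains to treat a second vertex $c'$ with $d(c')=5$. Let $s'$ be the vertex missed by $c'$. If $s'\ne s$, there is a transversal $F$ with $s\in F$ and $s'\notin F$: take $s$ and two vertices other than $s'$ of the side not containing $s$. Then $c'$ is complete to $F$ and $c^*$ to $F^c$, which is (K1). Let $s'=s$, so $c^*$ and $c'$ are complete to $S\setminus s$. The other two vertices of $C$ have $d$-values summing to at least $6$; let $g$ be one with $d(g)\ge3$. At most one vertex of $C$ misses $g$, so we can write $\{c^*,c'\}=\{c^+,c^-\}$ with $c^+\sim g$. Choose $x,y\in S\setminus s$ with $x$ on the side of $s$, $y$ on the other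 side, and $g$ adjacent to one of them. Then $S\setminus\{s,x,y\}$ is transversal and forms a diamond with $c^-$. The set $\{c^+,g,x,y\}$ is a diamond, since $g$ has two neighbors in the triangle $c^+xy$.
\end{proof}

\begin{lemma}\label{lem:X}
Let $C$ be a diamond and $F_1,F_2,F_3$ triples, all four sets pairwise disjoint, and let $X=F_1\cup F_2\cup F_3$. If $e(X,C)\ge23$, then $C\cup X$ contains two disjoint diamonds, or a diamond and, disjoint from it, a prism or a $K_{3,3}$.
\end{lemma}

\begin{proof}
Suppose that there are no two disjoint diamonds. Let $a_i(c)=e(c,F_i)$ and $s_i=\sum_{c\in C}a_i(c)$, so $s_1+s_2+s_3\ge23$. A pair $(c,i)$ is \emph{full} if $a_i(c)=3$. Lemma~\ref{lem:triple} gives three rules.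
\begin{itemize}
\item[(X1)] Two full pairs $(c,i)$, $(c',j)$ have $c=c'$ or $i=j$.
\item[(X2)] If $(c,i)$ is full and $j\ne i$, then no two adjacent vertices of $C\setminus c$ both have $a_j\ge2$.
\item[(X3)] If $\{c,c'\}$, $\{c'',c'''\}$ partition $C$ into adjacent pairs and $i\ne j$, then $a_i(c)$, $a_i(c')$, $a_j(c'')$, $a_j(c''')$ are not all at least $2$.
\end{itemize}
If no pair is full, the twelve numbers $a_i(c)$ are at most $2$ and sum to at least $23$, so at most one is less than $2$. Two indices $i,j$ avoid it, and (X3) fails. So full pairs exist. By (X1) they all have the same index or all have the same vertex: two full pairs with the same vertex and different indices force every other full pair to have that vertex, and otherwise any two full pairs have different vertices and hence the same index.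

\medskip\noindent\textbf{Case 1: all full pairs have the same index}, say $1$. Let $A\ne\emptyset$ be the set of $c$ with $a_1(c)=3$; then $s_1\le8+|A|$. For $j=2,3$ all $a_j(c)\le2$; let $B_j$ be the set of $c$ with $a_j(c)=2$, so $s_j\le4+|B_j|$.

Suppose that $C\setminus c$ is a triangle for some $c\in A$. By (X2), $B_j$ has at most one vertex in $C\setminus c$, so $s_2,s_3\le6$, $s_1\ge11$ and $|A|\ge3$. Two adjacent vertices of $B_j$ would leave a vertex of $A$ outside them, contrary to (X2); so the vertices of $B_j$ are pairwise nonadjacent. Since $s_1\le12$, we have $s_2+s_3\ge11$, so one of them, say $s_2$, equals $6$. Then $|B_2|=2$, which forces $C$ to be incomplete, $B_2=\{c_3,c_4\}$ and $a_2(c_1)=a_2(c_2)=1$. As $|A|\ge3$, $A$ contains a tip, say $c_3$. There are $1+1+2=4$ edges between $F_2$ and the triangle $c_1c_2c_4$, so some $f\in F_2$ has two neighbors in it. Then $\{f,c_1,c_2,c_4\}$ and $F_1\cup c_3$ are disjoint diamonds, a contradiction.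

Otherwise $C$ is incomplete and $A\subseteq\{c_1,c_2\}$. Let $A=\{c_1,c_2\}$. By (X2) for $c_1$ and for $c_2$, the set $B_j$ cannot contain both a tip and a spine vertex, so $|B_j|\le2$, and the total is at most $10+6+6=22$. Let $A=\{c_1\}$, say. By (X2), $B_j\setminus c_1$ is $\{c_2\}$ or a subset of $\{c_3,c_4\}$, so $|B_j|\le3$, with equality only for $B_j=\{c_1,c_3,c_4\}$. The total is at most $9+7+7=23$, and equality holds throughout. Then $a_1(c_2)=a_1(c_3)=2$ and $a_2(c_1)=a_2(c_4)=2$, contrary to (X3).

\medskip\noindent\textbf{Case 2: all full pairs have the same vertex $c^*$, with at least two indices.} Then $a_j(c)\le2$ for $c\ne c^*$, and for each $j$ there is a full pair $(c^*,i)$ with $i\ne j$, so (X2) applies to every $j$. If $C\setminus c^*$ is a triangle, the total is at most $9+3(2+1+1)=21$. So $C$ is incomplete and $c^*$ is a spine vertex, say $c_1$. By (X2), $a_j(c_2)+a_j(c_3)+a_j(c_4)\le5$, with equality only for the values $1,2,2$ in this order. If equality failed for all $j$, the total would be at most $9+12=21$. Fix $j$ with equality and $i\ne j$ with $(c_1,i)$ full. The set $S=F_j\cup\{c_2,c_3,c_4\}$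 is disjoint from the diamond $F_i\cup c_1$, so it contains no diamond. We show that $S$ contains a $K_{3,3}$ or a prism.

The triple $F_j$ is not a triangle, since $c_3$ has two neighbors in it. So it is an induced path $aba'$. Let $f$ be the neighbor of $c_2$ in $F_j$, and let $N_3,N_4$ be the two-element neighborhoods of $c_3,c_4$ in $F_j$.

If $N_3=N_4=\{a,a'\}$, then $f=b$, for otherwise $\langle f,c_2\,|\,c_3,c_4\rangle$ is a diamond. Then $S$ contains a $K_{3,3}$ with sides $\{c_3,c_4,b\}$ and $\{c_2,a,a'\}$.

Otherwise one of $N_3,N_4$ contains $b$, and by symmetry $N_3=\{a,b\}$. Then $f=a'$, for otherwise $c_2$ has two neighbors in the triangle $c_3ab$. Also $N_4\ne\{a,b\}$ because of $\langle a,b\,|\,c_3,c_4\rangle$, and $N_4\ne\{b,a'\}$ because of $\langle c_4,a'\,|\,c_2,b\rangle$. So $N_4=\{a,a'\}$, and $S$ contains the prism with triangles $c_3ab$, $c_2c_4a'$ and edges $c_3c_2$, $ac_4$, $ba'$.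
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Suppose that $G$ has no $k-1$ disjoint diamonds, and write $\delta=\delta(G)$. Any $k-2$ disjoint diamonds leave a set $X$ of $4k+1-4(k-2)=9$ vertices, and $X$ contains no diamond.

\emph{Claim: for any $k-2$ disjoint diamonds, $X$ contains no prism and no $K_{3,3}$.} Suppose that $S\subseteq X$ is the vertex set of one. Then $S$ induces exactly nine edges: an extra edge $xx'$ inside a side of $K_{3,3}$ gives a diamond $\langle x,x'\,|\,y,y'\rangle$ with $y,y'$ on the other side, and an extra edge $a_ib_l$ of the prism gives $a_i$ two neighbors in the triangle $b_1b_2b_3$. Each of the three vertices of $X\setminus S$ has at most three neighbors in $S$: four vertices of $K_{3,3}$ contain a triple, and in the prism each triangle contains at most one neighbor. So $\sum_{v\in S}d_X(v)\le18+9=27$. The number of edges from $S$ to the $k-2\ge1$ diamonds is at least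
\[
6\delta-27\ge\tfrac64(10k+2)-27=15(k-2)+6 .
\]
Some diamond receives at least $16$ of them, and Lemma~\ref{lem:S} replaces it by two. This gives $k-1$ disjoint diamonds and proves the claim.

Let $G'=G\vee K_3$, and let $W$ be the set of new vertices. Then $G'$ has $4(k+1)$ vertices and $4\delta(G')\ge10k+2+12\ge10(k+1)$. By Theorem~\ref{thm:kaw}, $V(G')$ is partitioned into $k+1$ diamonds. At most $k-2$ of them avoid $W$, so exactly three meet $W$, each in one vertex. Deleting $W$ partitions $V(G)$ into $k-2$ diamonds and three triples $F_1,F_2,F_3$, whose union $X$ contains no diamond.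

Let $i\ne j$. By Lemma~\ref{lem:triple}, each vertex of $F_i$ has at most two neighbors in $F_j$, and two adjacent vertices of $F_i$ do not both have two. As $F_i$ contains an edge, $e(F_i,F_j)\le5$. So $X$ induces at most $3\cdot3+3\cdot5=24$ edges, and the number of edges from $X$ to the $k-2$ diamonds is at least
\[
9\delta-48\ge\tfrac94(10k+2)-48=\tfrac{45}2(k-2)+\tfrac32 .
\]
Some diamond $C$ has $e(X,C)>\frac{45}2$, so $e(X,C)\ge23$. Lemma~\ref{lem:X}, together with the other $k-3$ diamonds, gives either $k-1$ disjoint diamonds, or $k-2$ disjoint diamonds that avoid a prism or a $K_{3,3}$. The first contradicts the assumption and the second the claim.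
\end{proof}

Propositions~\ref{prop:A} and~\ref{prop:C} are now proved, and with them Theorems~\ref{thm:main} and~\ref{thm:sharp}.

\begin{thebibliography}{9}

\bibitem{Kaw}
K.~Kawarabayashi, \emph{$K_4^-$-factor in a graph}, J. Graph Theory \textbf{39} (2002), 111--128.

\bibitem{DCC}
\emph{Sharp Minimum Degree Conditions For Disjoint Doubly Chorded Cycles},
\texttt{https://intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak joc/\allowbreak 2024/\allowbreak 0015/\allowbreak 0002/\allowbreak JOC-2024-0015-0002-a005.pdf}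

\end{thebibliography}
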